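\title{Critical graphs for tree-depth with a vertex of large degree}

\begin{abstract}
A graph is $k$-critical if it has tree-depth $k$ and every proper minor of it has smaller tree-depth. We disprove the conjecture that every $k$-critical graph has maximum degree at most $k-1$. Starting from a regular bipartite graph of girth at least $10$, we construct critical graphs whose maximum degree exceeds the tree-depth by an arbitrarily large amount. A blow-up of the construction gives a fixed $\varepsilon>0$ such that for all large $k$ some $k$-critical graph has maximum degree at least $(1+\varepsilon)k$. The proof works throughout with the number of vertices minus the tree-depth, a quantity that is determined by the disconnected induced subgraphs.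
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple, $|G|$ is the number of vertices of $G$, and $\Delta(G)$ is its maximum degree. Consider deleting the vertices of $G$ in rounds, where in each round at most one vertex is deleted from each connected component of what remains. The \emph{tree-depth} $\operatorname{td}(G)$ is the least number of rounds needed to delete all of $G$. Equivalently, it is the least number of labels in a labeling of the vertices by positive integers such that every path whose two ends have equal labels contains a vertex with a higher label; the vertices deleted first receive the highest labels. Tree-depth measures how quickly a graph can be broken into small pieces. A complete graph never breaks, so $\operatorname{td}(K_n)=n$. A star breaks completely after one deletion, so its tree-depth is $2$ however many leaves it has.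

A \emph{minor} of $G$ is a graph obtained from $G$ by deleting vertices, deleting edges and contracting edges (parallel edges are merged); it is \emph{proper} if at least one such operation is performed. It is known that $\operatorname{td}(H)\le\operatorname{td}(G)$ whenever $H$ is a minor of $G$. A graph is \emph{critical} if every proper minor of it has smaller tree-depth, and \emph{$k$-critical} if it is critical and has tree-depth $k$. Deleting a vertex lowers the tree-depth by at most $1$, so the $k$-critical graphs are exactly the minor-minimal graphs of tree-depth at least $k$: they are the minimal obstructions to having tree-depth at most $k-1$. The following conjecture is posed in \cite{three}.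

\begin{quote}
\textbf{Conjecture.} If $G$ is $k$-critical, then $\Delta(G)\le k-1$.
\end{quote}

The bound $k-1$ arises as follows. Fix a deletion of $G$ in $k$ rounds and a vertex $x$. The neighbors of $x$ that are deleted before $x$ lie in the component of $x$ when they are deleted, so they are deleted in different rounds, and there are at most $k-1$ of them. A degree larger than $k-1$ can only come from neighbors that are deleted later, as at the center of a star, and in a star almost all of these are superfluous. The bound would be sharp: $K_k$ is $k$-critical, because after removing an edge one deletes the other $k-2$ vertices and then both ends of the edge in a single round. The conjecture holds for $k\le 3$. The only $1$-critical graph is $K_1$ and the only $2$-critical graph is $K_2$. A connected graph has tree-depth at most $2$ exactly when it is a single vertex or a star, and every other connected graph contains a triangle or the four-vertex path $P_4$; hence the $3$-critical graphs are $K_3$ and $P_4$. The first attempt at a counterexample also fails. Add to $P_4$ a vertex adjacent to all four vertices. The result has tree-depth at most $4$ and a vertex of degree $4$, but it contains the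 cycle $C_5$, which already has tree-depth $1+\operatorname{td}(P_4)=4$; two of the four new edges were not needed. Creating a vertex of large degree is easy, and the difficulty is to make every edge at that vertex indispensable.

The conjecture is nevertheless false. Recall that the \emph{girth} of a graph is the length of its shortest cycle.

\begin{theorem}\label{thm:main}
Let $r\ge 3$, $c\ge 1$ and $j\ge 0$ be integers. Let $B$ be an $r$-regular bipartite graph of girth at least $10$ with $a$ vertices on each side, and put
\[
k=(2a+2-r)c+1+j .
\]
Then there is a $k$-critical graph with a vertex of degree at least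
\[
2ac=k+(r-2)c-1-j .
\]
\end{theorem}

Graphs $B$ as in the theorem exist for every $r$; we include a proof as Lemma~\ref{lem:exist}.

\begin{corollary}\label{cor:disproof}
Let $r\ge3$, let $B$ and $a$ be as in Theorem~\ref{thm:main}, and let $k=2a+3-r$. Then there is a $k$-critical graph with $\Delta\ge k+r-3$. In particular, for $r=3$ and $k=2a$ there is a $k$-critical graph with $\Delta\ge k$, so the conjecture is false, and $\Delta(G)-\operatorname{td}(G)$ is unbounded on critical graphs $G$.
\end{corollary}

\begin{proof}
Take $c=1$ and $j=0$ in Theorem~\ref{thm:main}. By Lemma~\ref{lem:exist}, every $r\ge3$ occurs.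
\end{proof}

\begin{corollary}\label{cor:linear}
Let $B$ be a $3$-regular bipartite graph of girth at least $10$ with $a$ vertices on each side, and let $L=2a-1$. For every $k\ge L+1$ there is a $k$-critical graph with $\Delta\ge(L+1)\lfloor (k-1)/L\rfloor$. Hence for each $\varepsilon<1/L$ and all sufficiently large $k$, some $k$-critical graph has $\Delta\ge(1+\varepsilon)k$.
\end{corollary}

\begin{proof}
Write $k-1=Lc+j$ with $0\le j<L$. Then $c=\lfloor (k-1)/L\rfloor\ge1$, and Theorem~\ref{thm:main} with $r=3$ gives a $k$-critical graph with $\Delta\ge 2ac=(L+1)c$. Since $j\le L-1$, we have $c\ge (k-L)/L$, so $(L+1)c\ge(1+1/L)k-(L+1)$. This is at least $(1+\varepsilon)k$ once $(1/L-\varepsilon)k\ge L+1$.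
\end{proof}

\begin{remark}
For a concrete choice of $B$, which the proofs do not need, take the incidence graph of a generalized hexagon of order $(2,2)$ (Tits). It is cubic, bipartite and of girth $12$, with $a=63$. It gives $k=126$ and $\Delta\ge126$ in Corollary~\ref{cor:disproof}, and $L=125$ in Corollary~\ref{cor:linear}.
\end{remark}

Section~\ref{sec:surplus} sets up a calculus for $|F|-\operatorname{td}(F)$. Section~\ref{sec:design} derives the construction from the requirement that every edge at one vertex be indispensable and carries out the whole argument when $B$ is a matching. Sections~\ref{sec:girth} and~\ref{sec:base} contain the main estimate, and Section~\ref{sec:proof} completes the proof.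

\section{The surplus of a graph}\label{sec:surplus}

The definition by rounds gives a recursion. The empty graph has tree-depth $0$; the tree-depth of a disconnected graph is the maximum of the tree-depths of its components; and if $F$ is connected and nonempty, then
\[
\operatorname{td}(F)=1+\min_{x\in V(F)}\operatorname{td}(F-x).
\]
Our graphs are dense, and their tree-depth is close to their order. We therefore measure the number of rounds saved in comparison with deleting the vertices one at a time: the \emph{surplus} of $F$ is
\[
s(F)=|F|-\operatorname{td}(F)\ge0 .
\]
A nonempty graph has $s(F)\le|F|-1$, and a graph with an edge has $s(F)\le|F|-2$. Adding an edge never raises the surplus. When the ambient graph is clear, we write $s(S)$ and $\operatorname{td}(S)$ for a vertex set $S$, meaning the subgraph induced on $S$. A \emph{split} of a graph $F$ is a partition $(P,Q)$ of $V(F)$ into nonempty sets with no edge between them; $F$ has a split if and only if it is disconnected.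

\begin{lemma}\label{lem:mono}
If $F'$ is an induced subgraph of $F$, then $s(F')\le s(F)\le s(F')+|F|-|F'|$.
\end{lemma}

\begin{proof}
Deleting the vertices outside $F'$ first, one per round, gives $\operatorname{td}(F)\le|F|-|F'|+\operatorname{td}(F')$, which is the first inequality. The second is $\operatorname{td}(F')\le\operatorname{td}(F)$.
\end{proof}

A round saves something only when it deletes two vertices at once, that is, only after the graph has fallen apart. The next lemma makes this precise, and all upper bounds on the surplus below rest on it.

\begin{lemma}\label{lem:witness}
If $s(F)\ge1$, then $F$ has a disconnected induced subgraph $F'$ with $s(F')=s(F)$. Consequently, if $t\ge0$ and every disconnected induced subgraph of $F$ has surplus at most $t$, then $s(F)\le t$.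
\end{lemma}

\begin{proof}
Among the induced subgraphs of $F$ with surplus $s(F)$, let $F'$ have the fewest vertices. It is nonempty because $s(F')\ge1$. If $F'$ were connected, some vertex $x$ would satisfy $\operatorname{td}(F'-x)=\operatorname{td}(F')-1$, so that $s(F'-x)=s(F')$, against the choice of $F'$.
\end{proof}

We call an induced subgraph that is exhibited to bound the surplus from below a \emph{witness}. The \emph{join} $F_1\vee F_2$ is obtained from the disjoint union of $F_1$ and $F_2$ by adding all edges between them.

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] A disjoint union of $q\ge1$ copies of $K_c$ has surplus $(q-1)c$. In particular, an independent set of $q\ge1$ vertices has surplus $q-1$, and a nonempty graph has surplus $0$ if and only if it is complete.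
\item[(b)] An induced subgraph of a complete multipartite graph with parts of size at most $p\ge1$ has surplus at most $p-1$.
\item[(c)] $s(K_1\vee F)=s(F)$, that is, $\operatorname{td}(K_1\vee F)=1+\operatorname{td}(F)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The graph has $qc$ vertices and tree-depth $c$. Two nonadjacent vertices have surplus $1$, so a graph that is not complete has surplus at least $1$ by Lemma~\ref{lem:mono}.

(b) An induced subgraph that meets two parts is connected. So every disconnected induced subgraph is an independent set of at most $p$ vertices; apply (a) and Lemma~\ref{lem:witness}.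

(c) A disconnected induced subgraph of $K_1\vee F$ avoids the added vertex, so its surplus is at most $s(F)$ by Lemma~\ref{lem:mono}. Lemma~\ref{lem:witness} gives $s(K_1\vee F)\le s(F)$, and the reverse inequality is Lemma~\ref{lem:mono}.
\end{proof}

For $c\ge1$, the \emph{blow-up} $F^{(c)}$ is obtained from $F$ by replacing each vertex by a clique on $c$ vertices, its \emph{class}, and joining two classes completely if the corresponding vertices are adjacent and not at all otherwise. For $S\subseteq V(F)$ let $S^{(c)}$ be the union of the classes of the vertices of $S$. A good deletion order for $F^{(c)}$ need not remove the classes as wholes, but the next lemma shows that splitting them gains nothing.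

\begin{lemma}\label{lem:blowup}
$s(F^{(c)})\le c\,s(F)$; equivalently, $\operatorname{td}(F^{(c)})\ge c\operatorname{td}(F)$.
\end{lemma}

\begin{proof}
The two forms are equivalent because $|F^{(c)}|=c|F|$. We use induction on $|F|$. If $s(F^{(c)})=0$, there is nothing to prove. Otherwise Lemma~\ref{lem:witness} gives an induced subgraph $F'$ of $F^{(c)}$ with a split $(P,Q)$ and $s(F')=s(F^{(c)})$. Let $T_P$ and $T_Q$ be the sets of vertices of $F$ whose classes meet $P$ and $Q$, respectively, and let $T=T_P\cup T_Q$. A class is a clique, so it meets at most one of $P$ and $Q$; thus $T_P\cap T_Q=\emptyset$. Classes of adjacent vertices are completely joined, so $F$ has no edge between $T_P$ and $T_Q$. Hence the subgraph of $F$ induced on $T$ is disconnected, and each of its components $C$ has fewer vertices than $F$. The components of $T^{(c)}$ are the graphs $C^{(c)}$, so by induction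
\[
\operatorname{td}(T^{(c)})=\max_C\operatorname{td}(C^{(c)})\ge c\max_C\operatorname{td}(C)=c\operatorname{td}(T),
\]
that is, $s(T^{(c)})\le c\,s(T)$. Since $V(F')\subseteq T^{(c)}$, Lemma~\ref{lem:mono} gives $s(F^{(c)})=s(F')\le s(T^{(c)})\le c\,s(T)\le c\,s(F)$.
\end{proof}

\section{The construction}\label{sec:design}

\subsection*{Extracting a critical subgraph}

We do not need to write down a critical graph. It suffices to find a graph in which passing to a critical minor cannot destroy the edges we care about.

\begin{lemma}\label{lem:extract}
Let $G$ be a graph with $s(G)=t$ and $\operatorname{td}(G)=k$, and let $A$ be a set of edges of $G$. Suppose that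
\begin{enumerate}
\item[(i)] $s(G/e)\ge t$ for every edge $e$ of $G$, and
\item[(ii)] $s(G-f)\ge t+1$ for every edge $f\in A$.
\end{enumerate}
Then $G$ has a $k$-critical subgraph that contains every edge of $A$.
\end{lemma}

\begin{proof}
Since $|G/e|=|G|-1$ and $|G-f|=|G|$, the hypotheses say that $\operatorname{td}(G/e)\le k-1$ and $\operatorname{td}(G-f)\le k-1$. Among the minors of $G$ of tree-depth at least $k$, choose $G^*$ with the least total number of vertices and edges. Then $\operatorname{td}(G^*)=k$ by minor monotonicity, and every proper minor of $G^*$ has tree-depth less than $k$ by the choice of $G^*$. So $G^*$ is $k$-critical.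

Recall that a minor $G^*$ of $G$ has a \emph{model}: disjoint nonempty sets $V_x\subseteq V(G)$, one for each vertex $x$ of $G^*$, each inducing a connected subgraph, with an edge of $G$ between $V_x$ and $V_{x'}$ whenever $xx'$ is an edge of $G^*$; conversely, a model makes $G^*$ a minor. If some $V_x$ had two or more vertices, it would contain both ends of an edge $e$, and the images of the sets would form a model of $G^*$ in $G/e$. This contradicts $\operatorname{td}(G/e)<k$. So all sets $V_x$ are single vertices, and $G^*$ is a subgraph of $G$. If $G^*$ missed an edge $f\in A$, it would be a subgraph of $G-f$, which contradicts $\operatorname{td}(G-f)<k$.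
\end{proof}

We will take for $A$ a set of edges at one vertex $v$. Condition (i) is cheap: it holds if for every two vertices some witness of surplus $t$ avoids both, because such a witness survives the contraction. Condition (ii) shapes the construction.

\subsection*{What the vertex $v$ must see}

Let $G$ have surplus $t$ and tree-depth $k$, so $|G|=k+t$, and let $v$ be a vertex with exactly $m$ non-neighbors other than itself. Then
\begin{equation}\label{eq:degree}
\deg v=|G|-1-m=k+(t-m-1).
\end{equation}
A counterexample thus needs a vertex $v$ with fewer than $t$ non-neighbors at which every edge deletion raises the surplus. The choice $m=0$ does not work.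

\begin{proposition}\label{prop:dominating}
If $v$ is adjacent to all other vertices of $G$ and $s(G-vy)>s(G)$ for some vertex $y\ne v$, then $G$ is complete.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:witness}, $G-vy$ has a disconnected induced subgraph $F$ with $s(F)>s(G)$. It contains $v$ and $y$, since otherwise it is an induced subgraph of $G$. Let $R=V(F)\setminus\{v,y\}$. All of $R$ is adjacent to $v$, so $y$ is isolated in $F$. If $R\ne\emptyset$, then $\operatorname{td}(R\cup\{y\})=\operatorname{td}(R)$, and Lemmas~\ref{lem:mono} and~\ref{lem:basic}(c) give
\[
s(F)\le 1+s(\{v\}\cup R)=1+s(R)=s(R\cup\{y\})\le s(G),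
\]
a contradiction. So $F$ consists of $v$ and $y$, which gives $s(F)=1$ and $s(G)=0$.
\end{proof}

The proof shows what is missing. Placing $v$ on top of $R$ adds one vertex and costs one round, and the isolated vertex $y$ makes no use of that round. To profit from it, give $y$ a \emph{partner} $u$ that is adjacent to $y$ but not to $v$. The simplest witness in $G-vy$ then consists of the edge $uy$ and a star with center $v$ and $r$ leaves, with no edge between the two (Figure~\ref{fig:witness}). It has $r+3$ vertices and tree-depth $2$, so its surplus is $r+1$. In $G$ itself, $y$ and the leaves form an independent set of surplus $r$, so we must arrange that $s(G)$ is exactly $r$.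

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={circle,fill=black,inner sep=1.6pt}]
\node[label=above:$u_W$] (u) at (-1.8,0) {};
\node[label=above:$w$] (w) at (0,0) {};
\node[label=above:$x_1$] (x1) at (2,0.9) {};
\node[label=above:$x_2$] (x2) at (2,0) {};
\node[label=above:$x_3$] (x3) at (2,-0.9) {};
\node[label=right:$v$] (v) at (4,0) {};
\draw[thick] (u)--(w) (v)--(x1) (v)--(x2) (v)--(x3);
\draw[dotted,thick] (w)--(x1) (w)--(x2) (w)--(x3);
\draw[dashed] (w) .. controls (0.5,-2.2) and (3.5,-2.2) .. (v);
\end{tikzpicture}
\caption{The witness for $r=3$. Solid lines are all the edges of $G-vw$ among these six vertices, the dashed line is the deleted edge $vw$, and the dotted lines are edges of the auxiliary graph $B$, which are non-edges of $G$. The two components have tree-depth $2$, so the surplus is $6-2=4=r+1$.}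
\label{fig:witness}
\end{figure}

Every neighbor of $v$ needs such a witness. A leaf for $y$ is itself a neighbor of $v$ and is not adjacent to the partner of $y$, so it needs a different partner. We therefore use two partners $u_W$ and $u_X$, divide the neighbors of $v$ into the sets $W$ and $X$ served by them, and choose the leaves for $y$ on the side opposite to $y$. We record the choice by an $r$-regular bipartite graph $B$ with sides $W$ and $X$, in which the leaves for $y$ are its neighbors $N_B(y)$. The witnesses force $y$ to be nonadjacent to $N_B(y)$ and force $N_B(y)$ to be independent: two vertices at distance at most $2$ in $B$ must be nonadjacent. They also forbid the edges from $u_W$ to $X$ and from $u_X$ to $W$. All remaining pairs are made adjacent, to keep the surplus small. With $m=2$ and $t=r$, equation~\eqref{eq:degree} gives $\deg v=k+r-3$, which beats the conjecture exactly when $r\ge3$.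

\begin{definition}\label{def:construction}
Let $B$ be an $r$-regular bipartite graph, $r\ge1$, with sides $W$ and $X$ of size $a$. Put $Y=W\cup X$, and let $d_B$ be the distance in $B$, with $d_B=\infty$ between different components. Two distinct vertices of $Y$ are \emph{close} if their distance in $B$ is at most $2$.
\begin{itemize}
\item The \emph{base graph} $H$ has vertex set $Y\cup\{u_W,u_X\}$. Two distinct vertices of $Y$ are adjacent in $H$ if and only if they are not close; $u_W$ is adjacent to all of $W$ and to no vertex of $X$; $u_X$ is adjacent to all of $X$ and to no vertex of $W$; and $u_Wu_X$ is an edge.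
\item For $c\ge1$, the graph $G_c$ is obtained from $H^{(c)}$ by adding a vertex $v$ whose neighborhood is $Y^{(c)}$. For $j\ge0$, put $G_{c,j}=K_j\vee G_c$.
\end{itemize}
For $z\in Y$ let $S_z=\{z\}\cup N_B(z)$; this is an independent set of $r+1$ vertices in $H$.
\end{definition}

The definition is symmetric under exchanging $W$ with $X$ and $u_W$ with $u_X$, and we use this symmetry freely. The edge $u_Wu_X$ cannot be omitted: without it, $\{u_W,w\}$ and $\{u_X\}\cup N_B(w)$ would form a witness of surplus $r+1$ for any $w\in W$, before any edge at $v$ is deleted. In $G_c$, the blow-up multiplies both $t$ and $m$ in~\eqref{eq:degree} by $c$, so that the gain $t-m-1=(r-2)c-1$ grows linearly in $c$. The clique $K_j$ adjusts the tree-depth to any residue needed in Corollary~\ref{cor:linear}.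

\begin{example}\label{ex:matching}
Let $r=1$, so that $B$ is a matching with edges $w_1x_1,\dots,w_ax_a$, and let $G=G_1$, which has $2a+3$ vertices. For $a=1$ this is the $5$-cycle $v\,w_1u_Wu_Xx_1$. In general, the non-edges of $G$ are $vu_W$, $vu_X$, $u_Wx_i$, $x_iw_i$ and $w_iu_X$. The complement of $G$ is thus a union of internally disjoint paths from $u_W$ to $u_X$, one of length $2$ and $a$ of length $3$, and all its cycles have length $5$ or $6$.

Let $(P,Q)$ be a split of an induced subgraph $F$ of $G$. All pairs between $P$ and $Q$ are edges of the complement. The complement has no $4$-cycle, so one side is a single vertex, say $Q=\{q\}$. It has no triangle, so $P$ is a clique of $G$. Hence $s(F)\le1+s(P)=1$, and Lemma~\ref{lem:witness} gives $s(G)\le1$. Since $G$ is not complete, $s(G)=1$ and $k=\operatorname{td}(G)=2a+2$.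

In $G-vw_i$ the edges $u_Ww_i$ and $vx_i$ induce a witness with four vertices and tree-depth $2$, so $s(G-vw_i)\ge2$; the edges $vx_i$ are symmetric. If $a\ge3$, then for every edge $e$ some nonadjacent pair $\{w_i,x_i\}$ avoids both ends of $e$, so $s(G/e)\ge1$. Lemma~\ref{lem:extract} now yields a $k$-critical graph in which $v$ keeps all of its $2a=k-2$ edges.
\end{example}

The example contains every step of the proof and misses the conjectured bound only because $r-3=-2$. For larger $r$ one step becomes harder, the upper bound on the surplus. The forced non-edges may combine into witnesses that were not intended: for $B=K_{r,r}$ all of $Y$ is an independent set of $H$, of surplus $2r-1>r$ when $r\ge2$. As in the example, the remedy is to exclude short cycles, now in $B$.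

\section{Bipartite graphs of girth at least 10}\label{sec:girth}

\begin{lemma}\label{lem:exist}
For every $r\ge2$ there is a finite $r$-regular bipartite graph of girth at least $10$.
\end{lemma}

\begin{proof}
Let $T$ be the finite tree with root $o$ in which every vertex at distance less than $8$ from $o$ has degree $r$ and every vertex at distance $8$ is a leaf. Color the edges of $T$ with colors $1,\dots,r$ so that edges with a common end have different colors: working outward from $o$, give the edges from a vertex to its children the colors not yet used at that vertex. Every non-leaf is then incident with exactly one edge of each color. Let $\sigma_i$ be the permutation of $V(T)$ that exchanges the ends of each edge of color $i$ and fixes all other vertices; it satisfies $\sigma_i^2=1$. Let $\Gamma$ be the finite group of permutations generated by $\sigma_1,\dots,\sigma_r$, and let $B$ be the bipartite graph on $\Gamma\times\{0,1\}$ in which $(g,0)$ is adjacent to $(\sigma_ig,1)$ for all $g$ and $i$. The points $\sigma_i(o)$ are distinct, so the $\sigma_i$ are distinct. Thus $(g,0)$ has the $r$ neighbors $(\sigma_ig,1)$, and since $\sigma_i^{-1}=\sigma_i$, the vertex $(h,1)$ has the $r$ neighbors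 $(\sigma_ih,0)$.

Suppose that $B$ has a cycle of length $n\le9$. Then $n$ is even and $4\le n\le8$. Reading the first coordinates around the cycle gives $g_0,g_1,\dots,g_n=g_0$ with $g_m=\sigma_{i_m}g_{m-1}$, so $\sigma_{i_n}\cdots\sigma_{i_1}=1$. Moreover $i_{m+1}\ne i_m$, since otherwise $g_{m+1}=g_{m-1}$ and the cycle would turn back. Put $o_m=\sigma_{i_m}\cdots\sigma_{i_1}(o)$. We claim that $o_m$ is at distance $m$ from $o$ and that its edge toward $o$ has color $i_m$. This holds for $m=1$. If it holds for some $m<n$, then $o_m$ is not a leaf because $m<8$, so it has an edge of color $i_{m+1}\ne i_m$, and this edge leads away from $o$. Hence $o_n\ne o$, a contradiction.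
\end{proof}

For the rest of the paper, $r\ge3$, the graph $B$ is as in Theorem~\ref{thm:main}, and the notation of Definition~\ref{def:construction} is in force. Vertices of $Y$ on the same side are at even (or infinite) distance in $B$, and vertices on opposite sides are at odd (or infinite) distance. So close vertices on the same side have a common neighbor in $B$, and close vertices on opposite sides are adjacent in $B$.

\begin{lemma}\label{lem:paths}
Two vertices of $B$ are joined by at most one path of length at most $4$. Consequently, the ends of a path of length $\ell\le4$ in $B$ are at distance exactly $\ell$.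
\end{lemma}

\begin{proof}
For two different such paths, the symmetric difference of their edge sets is nonempty, has at most $8$ edges, and has even degree at every vertex, so it contains a cycle of length at most $8$. For the second statement, a shortest path between the ends has length at most $\ell$, so it is the given path.
\end{proof}

A split of a subgraph of $H$ consists of non-edges, so we need to know how close pairs fit together. The next lemma says that the only independent sets in $Y$ are the intended ones; it uses the absence of $4$-cycles and $6$-cycles.

\begin{lemma}\label{lem:indep}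
Let $S\subseteq Y$ be a set of pairwise close vertices. Then $|S|\le r+1$. If $S$ lies in one side of $B$ and $|S|\ge2$, then $S\subseteq N_B(z)$, where $z$ is the unique common neighbor in $B$ of any two vertices of $S$. In particular, $|S|\le r$ if $S$ lies in one side.
\end{lemma}

\begin{proof}
Let $S$ lie in one side, let $p,p'\in S$ be distinct, and let $z$ be their common neighbor, which is unique by Lemma~\ref{lem:paths}. Suppose that a third vertex $p''\in S$ is not adjacent to $z$. Let $z'$ be a common neighbor of $p''$ and $p$, and let $z''$ be a common neighbor of $p''$ and $p'$; both differ from $z$. If $z'=z''$, then $p\,z\,p'z'$ is a $4$-cycle. Otherwise $p\,z\,p'z''p''z'$ is a $6$-cycle. Both are impossible, so $S\subseteq N_B(z)$.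

Let $S$ meet both sides. All pairs between $S\cap W$ and $S\cap X$ are edges of $B$. As $B$ has no $4$-cycle, one of the two sets is a single vertex $z$, and then $S\subseteq S_z$.
\end{proof}

The next lemma is what makes splits manageable: once one side of a split contains an edge of $H$ inside $Y$, the other side has almost no room. The uniqueness of the middle vertex in (b) is the point where $8$-cycles must be excluded.

\begin{lemma}\label{lem:common}
Let $p,p'\in Y$ be adjacent in $H$, and let $Z$ be the set of vertices of $Y$ that are close to both.
\begin{enumerate}
\item[(a)] If $p$ and $p'$ lie on opposite sides, then $Z$ is empty or consists of two vertices that are adjacent in $B$.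
\item[(b)] If $p$ and $p'$ lie on the same side, then $Z$ is empty or consists of one vertex of that side.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $z\in Z$ and $d=d_B(p,p')$. Then $3\le d\le d_B(p,z)+d_B(z,p')\le4$, and the sum has the same parity as $d$ because $B$ is bipartite. So the sum equals $d$, and $z$ lies on a shortest path from $p$ to $p'$, which is unique by Lemma~\ref{lem:paths}. In case (a), $d=3$, and both inner vertices of the path are close to both ends. In case (b), $d=4$, and only the middle vertex of the path is within distance $2$ of both ends.
\end{proof}

Finally we describe the vertices close to a given $q\in Y$. Let $b_1,\dots,b_r$ be the neighbors of $q$ in $B$, let $D_i=N_B(b_i)\setminus\{q\}$, and let $D(q)=D_1\cup\dots\cup D_r$. The vertices close to $q$ are the $b_i$, on the side opposite to $q$, and the vertices of $D(q)$, on the side of $q$.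

\begin{lemma}\label{lem:ball}
The sets $D_1,\dots,D_r$ are disjoint and have $r-1$ elements each. The close pairs among the vertices close to $q$ are the pairs $b_i,b_h$, the pairs $b_i,d$ with $d\in D_i$, and the pairs inside one $D_i$; all other pairs are adjacent in $H$. In particular, $D(q)$ induces in $H$ a complete $r$-partite graph with parts $D_i$, and $s(P)\le r-2$ for every $P\subseteq D(q)$.
\end{lemma}

\begin{proof}
Let $i\ne h$. A vertex $d\in D_i\cap D_h$ would be joined to $q$ by the two paths $q\,b_id$ and $q\,b_hd$, against Lemma~\ref{lem:paths}. The listed pairs are close through $q$, directly, and through $b_i$, respectively. For $d\in D_i$ and $d'\in D_h$, the paths $b_i\,q\,b_h\,d'$ and $d\,b_i\,q\,b_h\,d'$ show by Lemma~\ref{lem:paths} that $d_B(b_i,d')=3$ and $d_B(d,d')=4$. The bound on $s(P)$ is Lemma~\ref{lem:basic}(b).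
\end{proof}

\section{The surplus of the base graph}\label{sec:base}

The goal is $s(H)\le r$. By Lemma~\ref{lem:witness} we have to examine the splits $(P,Q)$ of induced subgraphs of $H$. When both sides have at least two vertices, Lemmas~\ref{lem:indep} and~\ref{lem:common} confine the subgraph to a small, explicit set. When one side is a single vertex $q$, the other side can be any set of non-neighbors of $q$, so we first show that the non-neighbors of each vertex have surplus at most $r-1$. The non-neighbors of $u_W$ in $H$ are the vertices of $X$, and those of $u_X$ are the vertices of $W$.

\begin{lemma}\label{lem:side}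
In $H$ we have $s(X)\le r-1$ and $s(W)\le r-1$.
\end{lemma}

\begin{proof}
By symmetry consider $X$. Let $F\subseteq X$ have a split $(P,Q)$. If $F$ is independent, then $|F|\le r$ by Lemma~\ref{lem:indep}, so $s(F)\le r-1$. Otherwise let $P$ be a side containing an edge. Every vertex of $Q$ is close to both ends of the edge, so $Q=\{q\}$ by Lemma~\ref{lem:common}(b). The vertices of $P$ are close to $q$ and on its side, so $P\subseteq D(q)$, and $s(F)\le1+s(P)\le r-1$ by Lemmas~\ref{lem:mono} and~\ref{lem:ball}. Apply Lemma~\ref{lem:witness}.
\end{proof}

\begin{lemma}\label{lem:nonnbr}
For $q\in Y$, the set $M$ of non-neighbors of $q$ in $H$ other than $q$ satisfies $s(M)\le r-1$.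
\end{lemma}

\begin{proof}
By symmetry let $q\in X$, and write $u=u_W$. Then $M=\{u,b_1,\dots,b_r\}\cup D(q)$ with $b_i\in W$ and $D(q)\subseteq X$. By Lemma~\ref{lem:ball} and the definition of $H$, the non-neighbors inside $M$ are as follows.
\[
\begin{array}{c|l}
\text{vertex} & \text{its non-neighbors in } M\\ \hline
u & D(q)\\
b_i & \{b_g: g\ne i\}\cup D_i\\
d\in D_i & \{u,b_i\}\cup (D_i\setminus\{d\})
\end{array}
\]
Let $F\subseteq M$ have a split $(P,Q)$; we show that $s(F)\le r-1$.

Suppose first that $F$ is independent. If $u\in F$, then $F\setminus\{u\}$ is an independent subset of $D(q)$, so it lies in one $D_i$ and $|F|\le r$. If $u\notin F$, then $F\cup\{q\}$ is a set of pairwise close vertices, and Lemma~\ref{lem:indep} gives $|F|\le r$. In both cases $s(F)\le r-1$.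

Now let $P$ contain an edge $f$. Then $Q$ consists of common non-neighbors of the ends of $f$. The table shows that there are three types of edges in $M$.

\emph{Type 1: $f=dd'$ with $d\in D_i$, $d'\in D_h$, $i\ne h$.} The only common non-neighbor is $u$. So $Q=\{u\}$, $P\subseteq D(q)$, and $s(F)\le1+s(P)\le1+(r-2)$ by Lemma~\ref{lem:ball}.

\emph{Type 2: $f=b_id$ with $d\in D_h$, $i\ne h$.} The only common non-neighbor is $b_h$. So $Q=\{b_h\}$ and $P\subseteq\{b_g:g\ne h\}\cup D_h$. By the table this set induces $K_{r-1,r-1}$, so $s(F)\le1+s(P)\le1+(r-2)$ by Lemma~\ref{lem:basic}(b).

\emph{Type 3: $f=ub_i$.} The common non-neighbors form $D_i$, so $Q\subseteq D_i$. All vertices of $P$ are non-neighbors of some $d\in Q$, so $P\subseteq\{u,b_i\}\cup D_i$. Thus $|F|\le r+1$, and $F$ has an edge, so $s(F)\le|F|-2\le r-1$.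

Lemma~\ref{lem:witness} completes the proof.
\end{proof}

\begin{proposition}\label{prop:H}
$s(H)\le r$.
\end{proposition}

\begin{proof}
Let $F\subseteq V(H)$ have a split $(P,Q)$; by Lemma~\ref{lem:witness} it suffices to show that $s(F)\le r$. If one side is a single vertex, the other side consists of non-neighbors of that vertex and has surplus at most $r-1$ by Lemmas~\ref{lem:side}, \ref{lem:nonnbr} and~\ref{lem:mono}; hence $s(F)\le1+(r-1)$. So assume $|P|,|Q|\ge2$.

The set $F$ does not contain both $u_W$ and $u_X$. Indeed, these vertices are adjacent, so they would lie on the same side of the split, and every vertex of the other side would belong to $Y$ and be adjacent to one of them. By symmetry, two cases remain.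

\emph{Case 1: $F\subseteq Y$.} If $F$ is independent, then $|F|\le r+1$ by Lemma~\ref{lem:indep}, so $s(F)\le r$. Otherwise let $P$ be a side containing an edge. Since $|Q|\ge2$, Lemma~\ref{lem:common} gives $Q=\{z_1,z_2\}$ with $z_1z_2\in E(B)$. A vertex of $P$ is close to both $z_1$ and $z_2$ and lies on the side opposite to one of them, so it is adjacent in $B$ to that one. Hence $P\subseteq A_1\cup A_2$, where $A_1=N_B(z_1)\setminus\{z_2\}$ and $A_2=N_B(z_2)\setminus\{z_1\}$. Each $A_i$ is an independent set of $r-1$ vertices in $H$. For $p_1\in A_1$ and $p_2\in A_2$, the path $p_1z_1z_2p_2$ shows that $d_B(p_1,p_2)=3$ by Lemma~\ref{lem:paths}. So $A_1\cup A_2$ induces $K_{r-1,r-1}$ in $H$, and $s(F)\le2+s(P)\le2+(r-2)$.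

\emph{Case 2: $u_W\in P$ and $u_X\notin F$.} Then $Q\subseteq X$, and $P'=P\setminus\{u_W\}$ is a nonempty subset of $Y$.

Suppose that $Q$ contains an edge. By Lemma~\ref{lem:common}(b), $P'=\{z\}$ with $z\in X$. Then $Q\subseteq D(z)$, and $s(F)\le2+s(Q)\le2+(r-2)$ by Lemma~\ref{lem:ball}.

Suppose that $Q$ is independent. Choose distinct $q,q'\in Q$, and let $w\in W$ be their unique common neighbor in $B$. By Lemma~\ref{lem:indep}, $Q\subseteq N_B(w)$. A vertex of $P'\cap W$ is close to $q$ and $q'$, hence adjacent to both in $B$, hence equal to $w$. For a vertex $z\in P'\cap X$, the set $\{z,q,q'\}$ is pairwise close, so $z\in N_B(w)$ by Lemma~\ref{lem:indep}. Therefore $F\subseteq\{u_W,w\}\cup N_B(w)$. If $w\in F$, then $F$ contains the edge $u_Ww$, and $s(F)\le|F|-2\le r$. If $w\notin F$, then $s(F)\le|F|-1\le r$.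
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $G=G_{c,j}$. It has $(2a+2)c+1+j$ vertices, so $k=|G|-rc$. We verify the hypotheses of Lemma~\ref{lem:extract} with $t=rc$ and $A=\{vy:y\in Y^{(c)}\}$.

\begin{lemma}\label{lem:sG}
$s(G)=rc$, that is, $\operatorname{td}(G)=k$.
\end{lemma}

\begin{proof}
For $z\in Y$, the set $S_z^{(c)}$ induces $r+1$ disjoint copies of $K_c$, so $s(G)\ge s(S_z^{(c)})=rc$ by Lemmas~\ref{lem:mono} and~\ref{lem:basic}(a).

For the upper bound, $j$ applications of Lemma~\ref{lem:basic}(c) give $s(G)=s(G_c)$. Let $F\subseteq V(G_c)$ induce a disconnected subgraph; by Lemma~\ref{lem:witness} it suffices to show that $s(F)\le rc$. If $v\notin F$, then $s(F)\le s(H^{(c)})\le c\,s(H)\le rc$ by Lemmas~\ref{lem:mono} and~\ref{lem:blowup} and Proposition~\ref{prop:H}.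

Let $v\in F$, and put $R=F\cap Y^{(c)}$ and $U=F\cap\{u_W,u_X\}^{(c)}$. The set $\{v\}\cup R$ induces a connected subgraph, and $U$ is a clique. As $F$ is disconnected, $U$ is nonempty and there is no edge between $U$ and $R$. If $R=\emptyset$, then $s(F)\le1+s(U)=1\le rc$. Let $R\ne\emptyset$. If $U$ met both classes, every vertex of $R$ would have a neighbor in $U$. So $U$ lies in one class, by symmetry that of $u_W$. Then $|U|\le c$ and $R\subseteq X^{(c)}$. Since $v$ is adjacent to all of $R$, Lemmas~\ref{lem:mono}, \ref{lem:basic}(c), \ref{lem:blowup} and~\ref{lem:side} give
\[
s(F)\le|U|+s(\{v\}\cup R)=|U|+s(R)\le c+s(X^{(c)})\le c+c(r-1)=rc. \qedhere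
\]
\end{proof}

\begin{lemma}\label{lem:del}
$s(G-vy)\ge rc+1$ for every $y\in Y^{(c)}$.
\end{lemma}

\begin{proof}
By symmetry let $y$ lie in the class of $w\in W$. We use the blown-up form of the witness in Figure~\ref{fig:witness}:
\[
P=\{u_W\}^{(c)}\cup\{y\},\qquad Q=\{v\}\cup N_B(w)^{(c)} .
\]
The set $P$ induces $K_{c+1}$. The set $Q$ induces the join of $v$ with $r$ disjoint copies of $K_c$, which has $rc+1$ vertices and tree-depth $c+1$ by Lemma~\ref{lem:basic}(c). In $G-vy$ there is no edge between $P$ and $Q$: the class of $u_W$ is adjacent neither to $v$ nor to $X^{(c)}\supseteq N_B(w)^{(c)}$; the vertex $y$ is not adjacent to $N_B(w)^{(c)}$ because the vertices of $N_B(w)$ are close to $w$; and $vy$ has been deleted. So in $G-vy$,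
\[
s(P\cup Q)=(c+1)+(rc+1)-(c+1)=rc+1,
\]
and Lemma~\ref{lem:mono} applies.
\end{proof}

\begin{lemma}\label{lem:contr}
$s(G/e)\ge rc$ for every edge $e$ of $G$.
\end{lemma}

\begin{proof}
For $p,z\in Y$ we have $p\in S_z$ if and only if $z\in S_p$, so each vertex of $G$ lies in at most $r+1$ of the $2a$ sets $S_z^{(c)}$. A vertex $q\in Y$ and the $r(r-1)$ vertices of $D(q)$ lie on one side of $B$, so $a\ge1+r(r-1)$ by Lemma~\ref{lem:ball}, and $1+r(r-1)>r+1$ because $r\ge3$. Hence $2(r+1)<2a$, and some $S_z^{(c)}$ avoids both ends of $e$. Contracting $e$ does not change adjacency among vertices other than its ends, so $S_z^{(c)}$ still induces $r+1$ disjoint copies of $K_c$ in $G/e$. Apply Lemmas~\ref{lem:mono} and~\ref{lem:basic}(a).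
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemmas~\ref{lem:sG}, \ref{lem:del} and~\ref{lem:contr}, the graph $G$ satisfies the hypotheses of Lemma~\ref{lem:extract} with $t=rc$ and $A=\{vy:y\in Y^{(c)}\}$. So $G$ has a $k$-critical subgraph that contains all edges of $A$. In this subgraph $v$ has degree at least $|Y^{(c)}|=2ac$, and the definition of $k$ gives $2ac=k+(r-2)c-1-j$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{three}
\emph{Three Conjectures On Minimal Obstructions For Tree-Depth},
\texttt{http://math.uri.edu/\%7Ebarrus/talks/Barrus\_Treedepth\_Southeastern15.pdf}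

\end{thebibliography}
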